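
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Skorohod representation and the bounded Lipschitz metric\\ on non-separable metric spaces}


\begin{abstract}
Let $(\mu_n)_{n\ge0}$ be Borel probability measures on a metric space $(S,d)$ whose distance is measurable for the product of the Borel $\sigma$-field with itself. We prove that there are random variables $X_n\sim\mu_n$ on one probability space with $X_n\to X_0$ in probability if and only if $\mu_n\to\mu_0$ in the bounded Lipschitz metric. No separability of $\mu_0$ is assumed. We also characterize the sequences that admit a representation converging almost uniformly. Finally we show that, if non-separable probabilities exist on spaces of this kind, then convergence in probability cannot in general be improved to almost sure convergence.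
\end{abstract}

\section{The question and the results}

Let $(S,d)$ be a metric space with Borel $\sigma$-field $\mathcal B$, and let $(\mu_n)_{n\ge0}$ be probability measures on $\mathcal B$. Suppose that, on some probability space, there are $S$-valued random variables $X_n\sim\mu_n$ with $X_n\to X_0$ in probability. What does this say about the measures alone? If $f:S\to[-1,1]$ satisfies $|f(x)-f(y)|\le d(x,y)$, then $|f(X_n)-f(X_0)|\le\min\{2,d(X_n,X_0)\}$. So the integrals $\int f\,d\mu_n$ converge to $\int f\,d\mu_0$, and they do so uniformly over all such $f$. In other words $b(\mu_n,\mu_0)\to0$, where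
\[
b(\mu,\nu)=\sup_f\Bigl|\int f\,d\mu-\int f\,d\nu\Bigr|
\]
is the \emph{bounded Lipschitz metric}; the supremum is over all $1$-Lipschitz $f:S\to[-1,1]$. We ask whether this obvious necessary condition is also sufficient.

Two points must be made precise. First, $d(X_n,X_0)$ should be measurable. We assume
\begin{equation}\label{eq:sigma}
\sigma(d)\subset\mathcal B\otimes\mathcal B ,
\end{equation}
where $\sigma(d)$ is the $\sigma$-field on $S\times S$ generated by $(x,y)\mapsto d(x,y)$, and $\mathcal B\otimes\mathcal B$ is generated by the rectangles $A\times B$ with $A,B\in\mathcal B$. This holds if $S$ is separable, and also if $d$ is the uniform distance on a space of cadlag functions. Second, we say that a \emph{Skorohod representation is available} for $(\mu_n)$ if there are, on some probability space, $S$-valued random variables $X_n\sim\mu_n$ $(n\ge0)$ with $X_n\to X_0$ in probability. The underlying probability space is ours to choose.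

A probability $\mu$ on $\mathcal B$ is \emph{separable} if $\mu(A)=1$ for some separable $A\in\mathcal B$. The following is known.
\begin{itemize}
\item[(i)] (Skorohod) If $\mu_n\to\mu_0$ weakly and $\mu_0$ is separable, a Skorohod representation is available, even with almost uniform convergence. Since $b(\mu_n,\mu_0)\to0$ implies weak convergence, the question is settled for separable $\mu_0$.
\item[(ii)] Call a probability $P$ on $\mathcal B\otimes\mathcal B$ \emph{disintegrable} if its second coordinate has a regular conditional distribution given the first, that is, if there is a family $\{\alpha(x):x\in S\}$ of probabilities on $\mathcal B$ such that $x\mapsto\alpha(x)(B)$ is $\mathcal B$-measurable and $P(A\times B)=\int_A\alpha(x)(B)\,P(dx\times S)$ for all $A,B\in\mathcal B$. Let $W_0(\mu,\nu)$ be the infimum of $\int\min\{1,d\}\,dP$ over disintegrable $P$ with first marginal $\mu$ and second marginal $\nu$, and let $W(\mu,\nu)=\frac12(W_0(\mu,\nu)+W_0(\nu,\mu))$. If $W(\mu_n,\mu_0)\to0$, a Skorohod representation is available.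
\item[(iii)] If $d$ is the $0$--$1$ distance and $b(\mu_n,\mu_0)\to0$, a Skorohod representation is available.
\item[(iv)] If $\mu_0$ is not separable, a weakly convergent sequence may have no Skorohod representation (provided non-separable probabilities exist; see Remark~\ref{rem:weak}).
\end{itemize}
Facts (iii) and (iv) suggest that for non-separable $\mu_0$ the metric $b$, and not weak convergence, is the right notion. Under the assumption that non-separable probabilities exist, it was asked in \cite{source} whether $b(\mu_n,\mu_0)\to0$ always suffices when $\mu_0$ is not separable. The answer is yes.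

\begin{theorem}\label{thm:A}
Let $(S,d)$ be a metric space satisfying \eqref{eq:sigma} and let $(\mu_n)_{n\ge0}$ be probabilities on $\mathcal B$. A Skorohod representation is available for $(\mu_n)$ if and only if $b(\mu_n,\mu_0)\to0$.

Without assumption \eqref{eq:sigma}, the same equivalence holds with ``$X_n\to X_0$ in outer probability'' in place of ``$X_n\to X_0$ in probability''.
\end{theorem}

Here $P^*(E)=\inf\{P(A):A\supset E\text{ measurable}\}$, and $X_n\to X_0$ in outer probability means that $P^*(d(X_n,X_0)>\delta)\to0$ for every $\delta>0$. The proof uses none of the facts (i)--(iii).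

In fact (i) the convergence is almost uniform; in Theorem~\ref{thm:A} it is only in probability. This is unavoidable.

\begin{proposition}\label{prop:C}
Suppose that a non-separable probability exists on the Borel $\sigma$-field of some metric space satisfying \eqref{eq:sigma}. Then there are a metric space satisfying \eqref{eq:sigma} and probabilities $(\mu_n)_{n\ge0}$ on its Borel $\sigma$-field, with $\mu_0$ non-separable and $b(\mu_n,\mu_0)\to0$, such that no random variables $X_n\sim\mu_n$ $(n\ge0)$ on a common probability space satisfy $X_n\to X_0$ almost surely.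
\end{proposition}

Theorem~\ref{thm:B} describes exactly which sequences have an almost uniformly convergent representation; it contains fact (i).

\paragraph{Conventions.} We work in ZFC. $\mathcal P(T)$ is the power set of $T$. A \emph{label map} is a map $t:S\to T$ into a set $T$ with $t^{-1}(J)\in\mathcal B$ for \emph{every} $J\subset T$; then $t_*\mu=\mu\circ t^{-1}$ is a measure on $\mathcal P(T)$. A countable family $(\sigma_i)$ of finite measures on one $\sigma$-field has a greatest lower bound $\bigwedge_i\sigma_i$: if $h_i$ is the density of $\sigma_i$ with respect to a common dominating finite measure, then $\bigwedge_i\sigma_i$ has density $\inf_ih_i$. In particular, taking the greatest lower bound commutes with restriction to a measurable subset. For two finite measures on $\mathcal P(Z)$,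
\begin{equation}\label{eq:wedge}
(\sigma\wedge\tau)(Z)=\inf_{J\subset Z}\bigl[\sigma(Z\setminus J)+\tau(J)\bigr],
\end{equation}
because $\le$ holds for each $J$, with equality when $J$ is the set where the density of $\tau$ is smaller than that of $\sigma$.

\section{The discrete case and the plan}\label{sec:discrete}

\paragraph{The $0$--$1$ distance.} Let $d(x,y)=1$ for $x\ne y$. Every subset of $S$ is Borel, and each indicator $1_J$ is $1$-Lipschitz. Hence $|\mu(J)-\mu_0(J)|\le b(\mu,\mu_0)$ \emph{for all $J\subset S$ at once}. Put $\rho=\mu\wedge\mu_0$. By \eqref{eq:wedge},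
\[
\rho(S)=\inf_J\bigl[\mu_0(S\setminus J)+\mu(J)\bigr]=1-\sup_J\bigl[\mu_0(J)-\mu(J)\bigr]\ge1-b(\mu,\mu_0).
\]
Let $g=d\rho/d\mu_0$ with values in $[0,1]$. Take independent $X_0\sim\mu_0$, $U$ uniform on $(0,1]$, and $V$ with law $(\mu-\rho)/(1-\rho(S))$ (any law if $\rho(S)=1$). Set $X=X_0$ if $U\le g(X_0)$ and $X=V$ otherwise. Then
\[
P(X\in B)=\int_Bg\,d\mu_0+(1-\rho(S))\,\frac{\mu(B)-\rho(B)}{1-\rho(S)}=\rho(B)+\mu(B)-\rho(B)=\mu(B)
\]
(if $\rho(S)=1$, then $\mu=\rho$ and the second term is $0$), and $X=X_0$ outside the event $\{U>g(X_0)\}$, which has probability $1-\rho(S)\le b(\mu,\mu_0)$. Using the same $X_0,U$ and independent variables $V_n$ for all the measures $\mu_n$ simultaneously, we obtain fact (iii).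

\paragraph{What is missing in general.} The argument used that $b$ controls all subsets uniformly and that the points themselves can be coupled without regard to topology. In a general space we apply it to \emph{labels}: cut $S$ into pieces of small diameter, couple the labels of the pieces containing $X_n$ and $X_0$, and then choose $X_n$ inside its piece. If the labels agree, $X_n$ and $X_0$ are close. There are two difficulties.

First, $b$ does not see sharp boundaries. In $D\times[0,1]$ with distance $|s-s'|$ between $(z,s)$ and $(z,s')$, and $1$ between points with different first coordinates, the point masses at $(z,\frac12-\delta)$ and $(z,\frac12+\delta)$ are at $b$-distance at most $2\delta$, yet cutting $[0,1]$ at $\frac12$ gives them different labels. We therefore leave a gap of width at least $r>0$ between the pieces and ignore the small $\mu_0$-mass lost in the gaps. A gap makes room for a $1$-Lipschitz bump of height $r/3$ on an arbitrary union of pieces, so $b$ controls all sets of labels at once. This is Section~\ref{sec:systems}.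

Second, given a label, $X_n$ should be drawn from the conditional law of $\mu_n$ given that label. On a general $(S,\mathcal B)$ with uncountably many labels, regular conditional laws need not exist, let alone be carried by the right piece. This is solved in Section~\ref{sec:gluing} by the same feature that served in the discrete case: every set of labels is measurable.

\section{Separated systems of small cells}\label{sec:systems}

\begin{definition}
Let $0<r\le\varepsilon\le1$. An \emph{$(\varepsilon,r)$-system} for $\mu_0$ is a family $(F_z)_{z\in Z}$ of nonempty closed subsets of $S$ such that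
\begin{itemize}
\item[(a)] $\operatorname{diam}F_z\le\varepsilon$ for all $z$;
\item[(b)] $d(x,y)\ge r$ whenever $x\in F_z$, $y\in F_w$, $z\ne w$;
\item[(c)] $\mu_0(H)\ge1-\varepsilon$, where $H=\bigcup_zF_z$.
\end{itemize}
For $J\subset Z$ we write $H_J=\bigcup_{z\in J}F_z$. (If $\varepsilon=1$, the family may be empty; this does no harm below.)
\end{definition}

By (b), two points of $H_J$ at distance less than $r$ lie in the same $F_z$. So a convergent sequence in $H_J$ eventually stays in one $F_z$, and $H_J$ is closed. In particular $H$ is Borel and (c) makes sense.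

\begin{lemma}\label{lem:systems}
For every $\varepsilon\in(0,1]$ there is an $(\varepsilon,r)$-system for $\mu_0$, for some $r\in(0,\varepsilon]$.
\end{lemma}

\begin{proof}
Well-order $S$ by $\prec$ and let $U_z=\{x:d(x,z)<\varepsilon/2\}$. The sets $E_z=U_z\setminus\bigcup_{w\prec z}U_w$ partition $S$ and have diameter at most $\varepsilon$, but they may touch. To separate them, shave off the points of $U_z$ near its complement: for $n\ge1$ put
\[
E_{z,n}=\{x:d(x,S\setminus U_z)\ge1/n\}\setminus\bigcup_{w\prec z}U_w ,\qquad d(x,\emptyset)=\infty .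
\]
This set is closed and contained in $E_z$. If $z\prec w$, $x\in E_{z,n}$ and $y\in E_{w,n}$, then $y\notin U_z$, so $d(x,y)\ge d(x,S\setminus U_z)\ge1/n$. Hence the sets $E_{z,n}$, $z\in S$, satisfy (b) with $r=1/n$, and $H_n=\bigcup_zE_{z,n}$ is closed as above. Since $U_z$ is open, $E_{z,n}\uparrow E_z$ as $n\to\infty$, so $H_n\uparrow S$ and $\mu_0(H_n)\ge1-\varepsilon$ for some $n$. For this $n$ take the nonempty $E_{z,n}$ and $r=\min(1/n,\varepsilon)$.
\end{proof}

Given an $(\varepsilon,r)$-system, let $O_z=\{x:d(x,F_z)<r/3\}$. These sets are open. They are pairwise disjoint, since a common point of $O_z$ and $O_w$ with $z\ne w$ would give points of $F_z$ and $F_w$ at distance less than $2r/3$. Their diameter is at most $\varepsilon+2r/3\le2\varepsilon$. Let $*\notin Z$, $T=Z\cup\{*\}$, and define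
\[
t:S\to T,\qquad t=z\text{ on }O_z,\qquad t=*\text{ off }\bigcup_zO_z .
\]
For $J\subset Z$ the set $t^{-1}(J)=\bigcup_{z\in J}O_z$ is open, and $t^{-1}(J\cup\{*\})$ is the complement of the open set $t^{-1}(Z\setminus J)$. So $t$ is a label map, which we call the label map of the system. By construction,
\begin{align}
&\text{if }t(x)=t(y)\ne*,\text{ then }d(x,y)\le2\varepsilon;\label{eq:close}\\
&\text{if }x\in F_z\text{ and }d(x,y)<r/3,\text{ then }t(x)=t(y)=z.\label{eq:stable}
\end{align}

The next lemma turns closeness in the metric $b$ into closeness of the label laws; in the proof of sufficiency, $b$ enters only through it. It replaces the bound $\rho(S)\ge1-b(\mu,\mu_0)$ of the discrete case.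

\begin{lemma}\label{lem:overlap}
Let $t$ be the label map of an $(\varepsilon,r)$-system for $\mu_0$. For every probability $\mu$ on $\mathcal B$,
\[
(t_*\mu\wedge t_*\mu_0)(Z)\ge1-\varepsilon-\frac{3\,b(\mu,\mu_0)}r .
\]
\end{lemma}

\begin{proof}
Let $\emptyset\ne J\subset Z$ and $f(x)=\max\{r/3-d(x,H_J),\,0\}$. This function is $1$-Lipschitz with values in $[0,r/3]\subset[0,1]$, it equals $r/3$ on $H_J$, and it vanishes off $\bigcup_{z\in J}O_z=t^{-1}(J)$. Hence
\[
\frac r3\,t_*\mu(J)\ge\int f\,d\mu\ge\int f\,d\mu_0-b(\mu,\mu_0)\ge\frac r3\,\mu_0(H_J)-b(\mu,\mu_0).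
\]
Put $\sigma(J)=\mu_0(H_J)$ for $J\subset Z$. Since the $F_z$ are disjoint and every $H_J$ is closed, $\sigma$ is a measure on $\mathcal P(Z)$; moreover $\sigma\le t_*\mu_0$ on $\mathcal P(Z)$, because $H_J\subset t^{-1}(J)$, and $\sigma(Z)\ge1-\varepsilon$. We have shown that $t_*\mu(J)\ge\sigma(J)-3b(\mu,\mu_0)/r$ for every $J\subset Z$ (trivially for $J=\emptyset$). Restricting to $Z$ and using \eqref{eq:wedge},
\[
(t_*\mu\wedge t_*\mu_0)(Z)\ge(\sigma\wedge t_*\mu)(Z)=\inf_{J\subset Z}\bigl[\sigma(Z\setminus J)+t_*\mu(J)\bigr]\ge\sigma(Z)-\frac{3b(\mu,\mu_0)}r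
\ge1-\varepsilon-\frac{3b(\mu,\mu_0)}r. \qedhere
\]
\end{proof}

If $\mu_n\to\mu_0$ only weakly, the same bumps give $\liminf_nt_*\mu_n(J)\ge\sigma(J)$ for each fixed $J$, but no uniformity in $J$, and the infimum in the last display is out of control. This is where weak convergence falls short.

\section{Gluing random variables onto labels}\label{sec:gluing}

Suppose random labels $L_n$ with the correct laws $(t_n)_*\mu_n$ have already been constructed. We need random variables $X_n\sim\mu_n$ whose labels are exactly $L_n$.

\begin{lemma}\label{lem:glue}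
Let $(\Omega_0,\mathcal G,P_0)$ be a probability space. For each $n\ge1$ let $t_n:S\to T_n$ be a label map, $\tau_n=(t_n)_*\mu_n$, and let $L_n:\Omega_0\to T_n$ be $\mathcal G/\mathcal P(T_n)$-measurable with $L_n\sim\tau_n$. Then there are a probability space $(\Omega,\mathcal A,P)$, a measurable $q:\Omega\to\Omega_0$ with $P\circ q^{-1}=P_0$, and measurable $X_n:\Omega\to(S,\mathcal B)$, $n\ge1$, such that $X_n\sim\mu_n$ and $t_n(X_n)=L_n\circ q$ everywhere on $\Omega$.
\end{lemma}

The last property dictates the space:
\[
\Omega=\bigl\{(\omega_0,(x_n)_{n\ge1})\in\Omega_0\times S^{\mathbb N}:\ t_n(x_n)=L_n(\omega_0)\text{ for all }n\bigr\},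
\]
with $\mathcal A$ the trace on $\Omega$ of $\mathcal G\otimes\mathcal B^{\otimes\mathbb N}$ and $q,X_n$ the coordinate maps. Then $t_n(X_n)=L_n\circ q$ by definition, and only $P$ has to be found. Given $\omega_0$, the $x_n$ should be independent and $x_n$ should follow the conditional law of $\mu_n$ given $t_n=L_n(\omega_0)$. Such conditional laws may not exist on $\mathcal B$, but they do exist on countably generated sub-$\sigma$-fields, because these come from maps into the Polish space $\mathsf C=\{0,1\}^{\mathbb N}$. So we build $P$ on one countably generated piece at a time and then check that the pieces fit together. The crucial point is Claim~1: the conditional laws sit on the images of the right fibers.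

\begin{proof}
\emph{Step 1: countably generated sub-$\sigma$-fields.} Let $\mathbf C=(\mathcal C_n)_{n\ge1}$ be a sequence of countably generated sub-$\sigma$-fields of $\mathcal B$, say $\mathcal C_n=\sigma(C_{n,i}:i\ge1)$. Put $a_n=(1_{C_{n,i}})_{i\ge1}:S\to\mathsf C$; then $\mathcal C_n=\{a_n^{-1}(D):D\in\mathrm{Borel}(\mathsf C)\}$. As $\mathsf C$ is Polish, $a_n$ has a regular conditional distribution given $t_n$ under $\mu_n$: probabilities $\alpha_{n,t}$ $(t\in T_n)$ on $\mathrm{Borel}(\mathsf C)$ with
\begin{equation}\label{eq:rcd}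
\mu_n(a_n\in D,\ t_n\in J)=\int_J\alpha_{n,t}(D)\,\tau_n(dt),\qquad D\in\mathrm{Borel}(\mathsf C),\ J\subset T_n .
\end{equation}
Let $E_{n,t}=a_n(t_n^{-1}\{t\})$ be the image of the fiber over $t$. An asterisk denotes outer measure.

\smallskip
\noindent\emph{Claim 1. $\alpha_{n,t}^*(E_{n,t})=1$ for $\tau_n$-almost every $t$.}

Let $J$ be the set of $t$ for which this fails. Finite Borel measures on $\mathsf C$ are outer regular, so for $t\in J$ we may choose an open $V_t\supset E_{n,t}$ with $\alpha_{n,t}(V_t)<1$. For $t\notin J$ put $V_t=\mathsf C$. With a countable base $(B_i)$ of $\mathsf C$,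
\[
\Gamma:=\{(u,t):u\in V_t\}=\bigcup_iB_i\times\{t\in T_n:B_i\subset V_t\}\in\mathrm{Borel}(\mathsf C)\otimes\mathcal P(T_n).
\]
The sets $V_t$ were chosen with no regularity in $t$; $\Gamma$ is measurable because \emph{all} subsets of $T_n$ are. For every $x\in S$ we have $a_n(x)\in E_{n,t_n(x)}\subset V_{t_n(x)}$, that is, $(a_n(x),t_n(x))\in\Gamma$. By \eqref{eq:rcd}, extended from rectangles to $\Gamma$,
\[
1=\mu_n\bigl((a_n,t_n)\in\Gamma\bigr)=\int\alpha_{n,t}(V_t)\,\tau_n(dt).
\]
So $\alpha_{n,t}(V_t)=1$ for $\tau_n$-almost every $t$, and $\tau_n(J)=0$.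

\smallskip
\noindent\emph{Claim 2. If $\alpha_n$ are probabilities on $\mathrm{Borel}(\mathsf C)$ and $E_n\subset\mathsf C$ satisfy $\alpha_n^*(E_n)=1$ for all $n\ge1$, then $(\bigotimes_n\alpha_n)^*(\prod_nE_n)=1$.}

Since $\alpha_n^*(E_n)=1$, every Borel set disjoint from $E_n$ is $\alpha_n$-null. Therefore $\alpha_n'(D\cap E_n)=\alpha_n(D)$ defines a probability on the trace $\sigma$-field of $E_n$: if $D\cap E_n=D'\cap E_n$, then $D\triangle D'$ is disjoint from $E_n$, so $\alpha_n(D)=\alpha_n(D')$; and if the sets $D_j\cap E_n$ are pairwise disjoint, then the sets $D_i\cap D_j$ $(i\ne j)$ are $\alpha_n$-null, which gives countable additivity. Let $Q=\bigotimes_n\alpha_n'$ on $\prod_nE_n$. The inclusion $\prod_nE_n\to\mathsf C^{\mathbb N}$ is measurable and carries $Q$ to $\bigotimes_n\alpha_n$, as one sees on rectangles. So every Borel $\Gamma\supset\prod_nE_n$ has $(\bigotimes_n\alpha_n)(\Gamma)=Q(\prod_nE_n)=1$.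

\smallskip
\emph{Step 2: the measure $P_{\mathbf C}$.} For $\Gamma\in\mathcal G\otimes\mathrm{Borel}(\mathsf C^{\mathbb N})$, with sections $\Gamma_{\omega_0}\subset\mathsf C^{\mathbb N}$, let
\[
M(\Gamma)=\int\Bigl(\bigotimes_n\alpha_{n,L_n(\omega_0)}\Bigr)(\Gamma_{\omega_0})\,P_0(d\omega_0).
\]
For $\Gamma=G\times D_1\times\dots\times D_m\times\mathsf C\times\cdots$ the integrand is $1_G(\omega_0)\prod_{i\le m}\alpha_{i,L_i(\omega_0)}(D_i)$, which is measurable because each $L_i$ is. The sets $\Gamma$ with measurable integrand form a $\lambda$-system, so the integrand is always measurable and $M$ is a probability. Now let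
\[
\Theta:\Omega\to\Omega_0\times\mathsf C^{\mathbb N},\qquad\Theta(\omega_0,(x_n))=(\omega_0,(a_n(x_n))_n).
\]
Choosing preimages one coordinate at a time, we see that
\[
\Theta(\Omega)=\{(\omega_0,u):u_n\in E_{n,L_n(\omega_0)}\text{ for all }n\}.
\]
Let $\Gamma\supset\Theta(\Omega)$ be measurable. Since $L_n\sim\tau_n$, Claim~1 shows that for $P_0$-almost every $\omega_0$ the set $E_{n,L_n(\omega_0)}$ has full outer $\alpha_{n,L_n(\omega_0)}$-measure for all $n$. For such $\omega_0$ the section $\Gamma_{\omega_0}\supset\prod_nE_{n,L_n(\omega_0)}$ has measure $1$ by Claim~2. Hence $M(\Gamma)=1$; that is, $M^*(\Theta(\Omega))=1$. As in Claim~2, $P_{\mathbf C}(\Theta^{-1}(\Gamma)):=M(\Gamma)$ is then a well-defined probability on $\{\Theta^{-1}(\Gamma)\}$, which is the trace on $\Omega$ of $\mathcal G\otimes\bigotimes_n\mathcal C_n$. For $G\in\mathcal G$ and $B_i\in\mathcal C_i$, writing $B_i=a_i^{-1}(D_i)$ and noting that $\alpha_{i,t}(D_i)$ is a version of $\mu_i(B_i\mid t_i=t)$ by \eqref{eq:rcd}, we get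
\begin{equation}\label{eq:PC}
P_{\mathbf C}\bigl(\Omega\cap(G\times B_1\times\dots\times B_m\times S\times S\times\cdots)\bigr)=\int_G\prod_{i\le m}\mu_i\bigl(B_i\mid t_i=L_i(\omega_0)\bigr)\,P_0(d\omega_0).
\end{equation}

\emph{Step 3: the measure $P$.} Two versions of $\mu_i(B_i\mid t_i=\cdot)$ differ on a $\tau_i$-null set, and $L_i\sim\tau_i$. So the right side of \eqref{eq:PC} depends neither on the versions nor on $\mathbf C$. Given $\mathbf C$ and $\mathbf C'$, let $\mathbf C''$ be the sequence with entries $\mathcal C_n''=\sigma(\mathcal C_n\cup\mathcal C_n')$. For each of the three sequences, the traces of the rectangles in \eqref{eq:PC} form a $\pi$-system that generates the trace $\sigma$-field, so by \eqref{eq:PC} the measure $P_{\mathbf C''}$ extends both $P_{\mathbf C}$ and $P_{\mathbf C'}$. Thus any two of the $P_{\mathbf C}$ agree wherever both are defined.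

Every element of $\mathcal G\otimes\mathcal B^{\otimes\mathbb N}$ belongs to $\mathcal G\otimes\bigotimes_n\mathcal C_n$ for some $\mathbf C$. Indeed countably many sequences $\mathbf C^1,\mathbf C^2,\dots$ are dominated by the sequence with entries $\sigma(\bigcup_j\mathcal C^j_n)$, so the elements with this property form a $\sigma$-field, and it contains the rectangles. For the same reason all members of a \emph{sequence} of elements lie in $\mathcal G\otimes\bigotimes_n\mathcal C_n$ for one and the same $\mathbf C$. Hence the $P_{\mathbf C}$ together define a countably additive set function $P$ on $\mathcal A$, and it is a probability. By \eqref{eq:PC}, $P\circ q^{-1}=P_0$ and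
\[
P(X_n\in B)=\int\mu_n(B\mid t_n=L_n)\,dP_0=\int\mu_n(B\mid t_n=t)\,\tau_n(dt)=\mu_n(B),\qquad B\in\mathcal B. \qedhere
\]
\end{proof}

\begin{remark}
It matters that labels carry the full power set. Let $N\subset[0,1]$ be such that $N$ and $[0,1]\setminus N$ both have outer Lebesgue measure $1$. Take $S=N$, let $\mu$ be the trace of Lebesgue measure, and let $t$ be the inclusion $N\to[0,1]$, with the Borel $\sigma$-field on $[0,1]$. Let $\Omega_0=[0,1]\setminus N$ with the trace of Lebesgue measure, and let $L$ be the inclusion. Both $t_*\mu$ and the law of $L$ are Lebesgue measure, but $t(X)=L\circ q$ is impossible: the left side lies in $N$, the right side does not.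
\end{remark}

\section{Coupling through labels}\label{sec:coupling}

We now carry out the coupling of Section~\ref{sec:discrete} for labels and glue.

\begin{proposition}\label{prop:coupling}
For each $n\ge1$ let $t_n:S\to T_n$ be a label map and let $\rho_n$ be a measure on $\mathcal P(T_n)$ with $\rho_n\le(t_n)_*\mu_n$ and $\rho_n\le(t_n)_*\mu_0$. Let $g_n:T_n\to[0,1]$ be a density of $\rho_n$ with respect to $(t_n)_*\mu_0$. Then there are, on one probability space, random variables $X_n\sim\mu_n$ $(n\ge0)$ and a random variable $U$ with values in $(0,1]$ such that the events $G_n=\{U\le g_n(t_n(X_0))\}$, $n\ge1$, satisfy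
\begin{align}
&t_n(X_n)=t_n(X_0)\text{ on }G_n,\label{eq:agree}\\
&P\bigl(G_n,\ t_n(X_0)\in J\bigr)=\rho_n(J)\quad\text{for }J\subset T_n.\label{eq:mass}
\end{align}
\end{proposition}

\begin{proof}
Write $\tau_n=(t_n)_*\mu_n$ and $\tau_{0,n}=(t_n)_*\mu_0$. Let $\pi_n=(\tau_n-\rho_n)/(1-\rho_n(T_n))$, or any probability on $\mathcal P(T_n)$ if $\rho_n(T_n)=1$. On the product space
\[
\Omega_0=S\times(0,1]\times\prod_{n\ge1}T_n,\qquad P_0=\mu_0\times\mathrm{Leb}\times\prod_{n\ge1}\pi_n ,
\]
with coordinates $X_0,U,(V_n)$, let $G_n=\{U\le g_n(t_n(X_0))\}$ and define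
\[
L_n=t_n(X_0)\ \text{ on }G_n,\qquad L_n=V_n\ \text{ off }G_n.
\]
Since $t_n$ is a label map, $G_n$ is an event and $L_n$ is measurable for $\mathcal P(T_n)$. As $U$ is uniform and independent of $X_0$, we have $P_0(G_n,t_n(X_0)\in J)=\int_Jg_n\,d\tau_{0,n}=\rho_n(J)$, so $P_0(G_n^c)=1-\rho_n(T_n)$. As $V_n$ is independent of $(X_0,U)$,
\[
P_0(L_n\in J)=\rho_n(J)+(1-\rho_n(T_n))\,\pi_n(J)=\rho_n(J)+\tau_n(J)-\rho_n(J)=\tau_n(J).
\]
If $\rho_n(T_n)=1$ the second term is $0$, and so is $\tau_n-\rho_n$. Lemma~\ref{lem:glue} provides $X_n\sim\mu_n$ with $t_n(X_n)=L_n\circ q$, $n\ge1$, on a space where $X_0\circ q$ and $U\circ q$, again written $X_0$ and $U$, have the same joint law as before. This gives \eqref{eq:mass}. On $G_n$ we have $t_n(X_n)=L_n\circ q=t_n(X_0)$, which is \eqref{eq:agree}.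
\end{proof}

We use this with the label map $t_n:S\to Z\cup\{*\}$ of an $(\varepsilon,r)$-system and with $\rho_n(\{*\})=0$. We may then choose $g_n(*)=0$. Since $U>0$, this gives $t_n(X_0)\ne*$ on $G_n$, and \eqref{eq:agree}, \eqref{eq:close} and \eqref{eq:mass} yield
\begin{equation}\label{eq:use}
d(X_n,X_0)\le2\varepsilon\ \text{ on }G_n,\qquad P(G_n)=\rho_n(Z).
\end{equation}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

\begin{proof}[Sufficiency]
Let $b_n=b(\mu_n,\mu_0)\to0$. For each $k\ge1$ fix, by Lemma~\ref{lem:systems}, a $(2^{-k},r_k)$-system for $\mu_0$ with label map $t^k:S\to Z^k\cup\{*\}$. The finer the system, the smaller $b_n$ must be for Lemma~\ref{lem:overlap} to help, so we refine slowly: let $k(n)$ be the largest $k\le n$ with $3b_n\le2^{-k}r_k$, and $k(n)=1$ if there is none. For each fixed $k$ the inequality $3b_n\le2^{-k}r_k$ holds for all large $n$. Hence $k(n)\to\infty$, and $3b_n\le2^{-k(n)}r_{k(n)}$ for all large $n$.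

Apply Proposition~\ref{prop:coupling} with $t_n=t^{k(n)}$ and
\[
\rho_n(J)=\bigl((t_n)_*\mu_n\wedge(t_n)_*\mu_0\bigr)(J\cap Z^{k(n)}),
\]
choosing $g_n(*)=0$. By \eqref{eq:use}, $d(X_n,X_0)\le2\cdot2^{-k(n)}$ on $G_n$. By Lemma~\ref{lem:overlap},
\[
P(G_n)=\rho_n(Z^{k(n)})\ge1-2^{-k(n)}-\frac{3b_n}{r_{k(n)}}\ge1-2\cdot2^{-k(n)}
\]
for all large $n$. Hence $X_n\to X_0$ in outer probability. Under \eqref{eq:sigma}, $d(X_n,X_0)$ is measurable, so $X_n\to X_0$ in probability.
\end{proof}

\begin{proof}[Necessity]
Suppose $X_n\sim\mu_n$ and $X_n\to X_0$ in (outer) probability. Let $\delta>0$ and let $A_n\supset\{d(X_n,X_0)>\delta\}$ be measurable with $P(A_n)=P^*(d(X_n,X_0)>\delta)$. For every $1$-Lipschitz $f:S\to[-1,1]$, $|f(X_n)-f(X_0)|$ is at most $\delta$ off $A_n$ and at most $2$ on $A_n$. Hence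
\[
b(\mu_n,\mu_0)\le\delta+2P^*(d(X_n,X_0)>\delta),
\]
and $\limsup_nb(\mu_n,\mu_0)\le\delta$ for every $\delta>0$.
\end{proof}

Assumption \eqref{eq:sigma} served only to make $d(X_n,X_0)$ measurable. The proof also gives a bound for a single pair of measures.

\begin{corollary}
If $\mu_0$ has an $(\varepsilon,r)$-system, then for every probability $\mu$ on $\mathcal B$ there are $X\sim\mu$ and $X_0\sim\mu_0$ on one probability space with $d(X,X_0)\le2\varepsilon$ outside an event of probability at most $\varepsilon+3b(\mu,\mu_0)/r$.
\end{corollary}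

\begin{proof}
Apply Proposition~\ref{prop:coupling} with $\mu_n=\mu$ and the given label map $t_n=t$ for all $n\ge1$, with $\rho_n(J)=(t_*\mu\wedge t_*\mu_0)(J\cap Z)$ and $g_n(*)=0$. Then use \eqref{eq:use} and Lemma~\ref{lem:overlap}, and take $X=X_1$.
\end{proof}

\section{Almost uniform convergence}\label{sec:au}

We say that $X_n\to X_0$ \emph{almost uniformly} if for every $\eta>0$ there is a measurable $A$ with $P(A)\ge1-\eta$ and $\sup_Ad(X_n,X_0)\to0$. Under \eqref{eq:sigma} this is equivalent to almost sure convergence, by Egorov's theorem.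

In the proof of Theorem~\ref{thm:A} the events $G_n$ may wander with $n$. For almost uniform convergence the labels of $X_n$ and $X_0$ must agree on one large event \emph{simultaneously} for all $n\ge m$, and the distribution of the labels on that event lies below $t_*\mu_0$ and below all $t_*\mu_n$ with $n\ge m$. This suggests considering, for a system with label map $t$,
\[
\rho^{(m)}=\bigwedge_{n=0\text{ or }n\ge m}t_*\mu_n ,
\]
which increases with $m$.

\begin{theorem}\label{thm:B}
For any metric space $(S,d)$ and any probabilities $(\mu_n)_{n\ge0}$ on $\mathcal B$ the following are equivalent: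
\begin{itemize}
\item[(1)] there are $X_n\sim\mu_n$ $(n\ge0)$ on one probability space with $X_n\to X_0$ almost uniformly;
\item[(2)] for every $\varepsilon\in(0,1]$ and every $(\varepsilon,r)$-system for $\mu_0$, $\lim_m\rho^{(m)}(Z)\ge1-\varepsilon$;
\item[(3)] for every $\varepsilon\in(0,1]$, some $(\varepsilon,r)$-system for $\mu_0$ has $\lim_m\rho^{(m)}(Z)\ge1-2\varepsilon$.
\end{itemize}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2). Let $\eta>0$. Take $A$ with $P(A)\ge1-\eta$ and $m$ such that $d(X_n,X_0)<r/3$ on $A$ for all $n\ge m$. By \eqref{eq:stable}, on $A\cap\{X_0\in H\}$ we have $t(X_n)=t(X_0)\in Z$ for all $n\ge m$. So the measure $\rho(J)=P(A,\,X_0\in H,\,t(X_0)\in J)$ satisfies $\rho\le t_*\mu_n$ for $n=0$ and all $n\ge m$, whence $\rho\le\rho^{(m)}$ and $\rho^{(m)}(Z)\ge\rho(Z)=P(A,X_0\in H)\ge1-\eta-\varepsilon$. Let $m\to\infty$ and then $\eta\to0$.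

(2)$\Rightarrow$(3). Lemma~\ref{lem:systems} provides a system to which (2) applies.

(3)$\Rightarrow$(1). For $k\ge1$ take a system as in (3) for $\varepsilon=2^{-k}$, with label map $t^k:S\to Z^k\cup\{*\}$. Choose $m_1<m_2<\cdots$ such that the measures
\[
\rho_k(J)=\Bigl(\bigwedge_{n=0\text{ or }n\ge m_k}t^k_*\mu_n\Bigr)(J\cap Z^k)
\]
have mass at least $1-3\cdot2^{-k}$. Apply Proposition~\ref{prop:coupling} as follows. For $m_k\le n<m_{k+1}$ use $t_n=t^k$, the measure $\rho_k$ in place of $\rho_n$, and one density $g_n=g^k$ with $g^k(*)=0$ for the whole block. For $n<m_1$ use a one-point label set and the zero measure. The event $G_n$ depends only on $U$, $t_n(X_0)$ and $g_n$, so it is one and the same event, say $G^k$, for all $n$ in the $k$-th block. By \eqref{eq:use}, $P(G^k)\ge1-3\cdot2^{-k}$, and on $G^k$ we have $d(X_n,X_0)\le2\cdot2^{-k}$ for all $m_k\le n<m_{k+1}$. The event $\bigcap_{k\ge K}G^k$ has probability at least $1-\sum_{k\ge K}3\cdot2^{-k}=1-6\cdot2^{-K}$, and on it $d(X_n,X_0)\to0$ uniformly.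
\end{proof}

For the $0$--$1$ distance the condition takes a simple form. For every $\varepsilon\in(0,1]$ the singletons form an $(\varepsilon,\varepsilon)$-system with $H=S$, and its $\rho^{(m)}$ is $\bigwedge_{n=0\text{ or }n\ge m}\mu_n$, whatever $\varepsilon$ is. If (1) holds, then (2) for all $\varepsilon$ gives $\rho^{(m)}(S)\to1$; conversely $\rho^{(m)}(S)\to1$ implies (3). So in this case (1) holds if and only if $\rho^{(m)}(S)\to1$.

\begin{corollary}[Fact (i)]
If $\mu_n\to\mu_0$ weakly and $\mu_0$ is separable, then there are $X_n\sim\mu_n$ $(n\ge0)$ on one probability space with $X_n\to X_0$ almost uniformly.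
\end{corollary}

\begin{proof}
We verify (2). Let $A\in\mathcal B$ be a separable set with $\mu_0(A)=1$. Points of $A$ chosen from different $F_z$ are at distance at least $r$, so $A$ meets only countably many $F_z$. The $\mu_0$-measures of these $F_z$ add up to $\mu_0(H)\ge1-\varepsilon$. Given $\eta>0$, there is therefore a finite $Z_1\subset Z$ with $\sum_{z\in Z_1}\mu_0(O_z)\ge1-\varepsilon-\eta$. The measure
\[
\sum_{z\in Z_1}\min\Bigl\{\mu_0(O_z),\ \inf_{n\ge m}\mu_n(O_z)\Bigr\}\,\delta_z
\]
lies below $t_*\mu_n$ for $n=0$ and $n\ge m$, hence below $\rho^{(m)}$. Since $O_z$ is open, weak convergence gives $\liminf_n\mu_n(O_z)\ge\mu_0(O_z)$. Letting $m\to\infty$, we obtain $\lim_m\rho^{(m)}(Z)\ge\sum_{z\in Z_1}\mu_0(O_z)\ge1-\varepsilon-\eta$ for every $\eta>0$.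
\end{proof}

\section{Convergence in probability is optimal}\label{sec:sharp}

We prove Proposition~\ref{prop:C}. The idea is the following. On $[0,1]$ with Lebesgue measure there are sets $A_n$ with measures tending to $0$ that cover every point infinitely often. Conditioning on $A_n^c$ is a small perturbation of the measure, but it forces $X_n\ne X_0$ whenever $X_0\in A_n$, and this happens for infinitely many $n$. To exclude almost sure convergence in this way we want $X_n\ne X_0$ to mean that $X_n$ is far from $X_0$. So we want the $0$--$1$ distance, and hence a diffuse measure defined on \emph{all} subsets of a set. A non-separable measure supplies one.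

\begin{lemma}\label{lem:diffuse}
Under the hypothesis of Proposition~\ref{prop:C} there are a set $Z$, an injective map $h:Z\to[0,1]$, and a probability $\mu_0$ on $\mathcal P(Z)$ that vanishes on singletons.
\end{lemma}

\begin{proof}
Let $\mu$ be a non-separable probability on $(S',\mathcal B')$, where $(S',d')$ satisfies $\sigma(d')\subset\mathcal B'\otimes\mathcal B'$.

\emph{$S'$ has at most the cardinality of $[0,1]$.} The diagonal $\{d'=0\}$ lies in $\mathcal B'\otimes\mathcal B'$, hence in $\sigma(A_i\times B_i:i\ge1)$ for suitable $A_i,B_i\in\mathcal B'$. If $x\ne y$ belonged to the same sets $B_i$, then $(x,x)$ and $(x,y)$ would belong to the same sets $A_i\times B_i$, and hence to the same members of this $\sigma$-field. This is a contradiction, since only $(x,x)$ lies on the diagonal. So $x\mapsto(1_{B_i}(x))_{i\ge1}\in\{0,1\}^{\mathbb N}$ is injective.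

\emph{A diffuse measure.} For each $k\ge1$ take a $(2^{-k},r_k)$-system $(F^k_z)_{z\in Z_k}$ for $\mu$, with unions $H^k_J$ for $J\subset Z_k$, and let $\sigma_k(J)=\mu(H^k_J)$, a measure on $\mathcal P(Z_k)$. Suppose that every $\sigma_k$ were concentrated on a countable set $J_k$. With $G_k=H^k_{J_k}$ we have $\mu(G_k)=\sigma_k(Z_k)\ge1-2^{-k}$, so by Borel--Cantelli the set $A=\bigcup_j\bigcap_{k\ge j}G_k$ has $\mu(A)=1$. For every $k\ge j$ the set $\bigcap_{i\ge j}G_i$ is covered by the countably many sets $F^k_z$, $z\in J_k$, of diameter at most $2^{-k}$. So it is separable, and hence $A$ is separable, a contradiction. Therefore some $\sigma_k$ is not concentrated on a countable set. Its set of point masses $J=\{z:\sigma_k\{z\}>0\}$ is countable, so $\sigma_k(\,\cdot\,\setminus J)$ is nonzero and vanishes on singletons. Let $Z=Z_k$ and let $\mu_0$ be the normalized measure. Choosing a point from each of the disjoint nonempty sets $F^k_z$ embeds $Z$ into $S'$, so an injection $h:Z\to[0,1]$ exists.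
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $Z,h,\mu_0$ be as in Lemma~\ref{lem:diffuse}, and give $Z$ the $0$--$1$ distance $d$. Then $\mathcal B=\mathcal P(Z)$. The $\sigma$-field $\sigma(d)$ is generated by the diagonal $\{(x,y):h(x)-h(y)=0\}$, which belongs to $\mathcal P(Z)\otimes\mathcal P(Z)$ because $(x,y)\mapsto h(x)-h(y)$ is measurable for this $\sigma$-field. So \eqref{eq:sigma} holds. Separable subsets of $Z$ are countable, hence $\mu_0$-null, so $\mu_0$ is not separable.

Since $h$ is injective and $\mu_0$ vanishes on singletons, the law of $h$ under $\mu_0$ has a continuous distribution function $\Phi$, and $u=\Phi\circ h:Z\to[0,1]$ is uniformly distributed under $\mu_0$. For each $m\ge2$ the sets $\{(j-1)/m\le u<j/m\}$, $1\le j<m$, together with $\{(m-1)/m\le u\le1\}$, partition $Z$ into $m$ sets of $\mu_0$-measure $1/m$. List all these sets, for $m=2,3,\dots$ in turn, as $A_1,A_2,\dots$. Then $\mu_0(A_n)\to0$, and every point of $Z$ lies in infinitely many $A_n$.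

Put $\mu_n=\mu_0(\,\cdot\mid A_n^c)$ for $n\ge1$. With $p=\mu_0(A_n)\le\frac12$, the measure $\mu_n$ has density $0$ on $A_n$ and $1/(1-p)$ on $A_n^c$ with respect to $\mu_0$. Thus for every $f:Z\to[-1,1]$,
\[
\Bigl|\int f\,d\mu_n-\int f\,d\mu_0\Bigr|\le p+\Bigl(\frac1{1-p}-1\Bigr)(1-p)=2p ,
\]
so $b(\mu_n,\mu_0)\le2\mu_0(A_n)\to0$. Suppose that $X_n\sim\mu_n$ $(n\ge0)$ and $X_n\to X_0$ almost surely. As $d$ is the $0$--$1$ distance, almost surely $X_n=X_0$ for all large $n$. Also almost surely $X_n\notin A_n$ for every $n\ge1$. Hence almost surely $X_0\notin A_n$ for all large $n$, which contradicts the fact that every point of $Z$ lies in infinitely many $A_n$.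
\end{proof}

\begin{remark}\label{rem:weak}
The same space illustrates fact (iv). With $Z$, $\mu_0$ and $u$ as in the preceding proof, let $\mu_n$, $n\ge1$, have density $1+\cos(2\pi nu)$ with respect to $\mu_0$. For every bounded $f:Z\to\mathbb R$, conditioning on $u$ and the Riemann--Lebesgue lemma give $\int f\cos(2\pi nu)\,d\mu_0\to0$, so $\mu_n\to\mu_0$ weakly. But $f=1_{\{\cos(2\pi nu)>0\}}$ is $1$-Lipschitz for the $0$--$1$ distance, so $b(\mu_n,\mu_0)\ge\int_0^1\max\{\cos(2\pi ns),0\}\,ds=1/\pi$ for all $n\ge1$. By the necessity part of Theorem~\ref{thm:A}, no Skorohod representation is available.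
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{Skorohod Representation Theorem Via Disintegrations}, \url{http://dem-web.unipv.it/web/docs/dipeco/quad/ps/RePEc/pav/wpaper/q104.pdf}
\end{thebibliography}

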